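\title{Sign-changing global solutions of $u_t-\Delta u=|u|^\alpha u$ with arbitrarily large linear evolution}

\begin{abstract}
Let $\mathcal G$ be the set of initial values $u_0\in C_0(\Omega)$ for which the solution of $u_t-\Delta u=|u|^\alpha u$ with Dirichlet boundary conditions on a smooth bounded domain $\Omega\subset\mathbb R^N$ is global in time. For nonnegative $u_0\in\mathcal G$ the quantity $\sup_{t>0}t^{1/\alpha}\|e^{t\Delta}u_0\|_{L^\infty}$ is bounded by a constant independent of $u_0$. We show that no such bound holds on all of $\mathcal G$, for every $\Omega$, every $N\ge1$ and every $\alpha>0$. The counterexamples oscillate at scale $\varepsilon$ and have a mean of size $\varepsilon^{-2/\alpha}$, which the nonlinear flow cancels in a time of order $\varepsilon^2$ and the linear flow keeps for a time of order $1$. They are built by a Lyapunov--Perron argument in $L^\infty$ on the dilated domain $\varepsilon^{-1}\Omega$, with a smooth spectral cutoff in place of a spectral projection and with bounds uniform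 in $\varepsilon$.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega$ be a smooth bounded domain of $\mathbb R^N$, $N\ge1$, and let $C_0(\Omega)$ be the Banach space of continuous functions on $\overline\Omega$ that vanish on $\partial\Omega$, with the sup norm $\|\cdot\|_\infty$. Throughout, $\alpha>0$ and
\[
f(s)=|s|^\alpha s .
\]
For $u_0\in C_0(\Omega)$ we consider the nonlinear heat equation
\begin{equation}\label{eq:heat}
u_t-\Delta u=f(u),\qquad u|_{\partial\Omega}=0,\qquad u(0)=u_0 .
\end{equation}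
This problem is locally well posed in $C_0(\Omega)$: there are a maximal existence time $0<T_{u_0}\le\infty$ and a unique classical solution $u\in C([0,T_{u_0});C_0(\Omega))$, which satisfies
\begin{equation}\label{eq:duhamel}
u(t)=e^{t\Delta}u_0+\int_0^te^{(t-s)\Delta}f(u(s))\,ds ,
\end{equation}
where $(e^{t\Delta})_{t\ge0}$ is the heat semigroup on $\Omega$ with Dirichlet boundary conditions. The \emph{blowup alternative} holds: either $T_{u_0}=\infty$, or $T_{u_0}<\infty$ and $\|u(t)\|_\infty\to\infty$ as $t\uparrow T_{u_0}$. Let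
\[
\mathcal G=\{u_0\in C_0(\Omega):\ T_{u_0}=\infty\}
\]
be the set of initial values of global solutions. Since $f$ is odd, $\mathcal G=-\mathcal G$.

How large can an element of $\mathcal G$ be? For nonnegative data it is known that there is a constant $M$ such that
\begin{equation}\label{eq:bound}
\sup_{t>0}\,t^{1/\alpha}\|e^{t\Delta}u_0\|_\infty\le M
\end{equation}
whenever $u_0\in\mathcal G$ and $u_0\ge0$; we recall the short proof in Section~\ref{sec:cases}. The power of $t$ comes from the ordinary differential equation $y'=y^{1+\alpha}$, whose solution with $y(0)=y_0>0$ exists on $[0,t]$ exactly when $y_0<(\alpha t)^{-1/\alpha}$. The value $(e^{t\Delta}u_0)(x)$ is a weighted average of $u_0$ at the length scale $\sqrt t$, and \eqref{eq:bound} says that this average cannot exceed, in order of magnitude, the level at which the ordinary differential equation survives until time $t$. For one fixed $u_0\in C_0(\Omega)$ the left side of \eqref{eq:bound} is always finite, because $e^{t\Delta}u_0$ decays exponentially; the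 content of \eqref{eq:bound} is the uniformity in $u_0$. The following question is posed in \cite{SP}.\footnote{The condition on the exponent is printed there as $s>0$, evidently a misprint for $\alpha>0$.}

\medskip
\noindent\textbf{Question.} \emph{Is there a constant $M$ such that \eqref{eq:bound} holds for all $u_0\in\mathcal G$, including sign-changing $u_0$?}
\medskip

The answer is no, for every $\Omega$, $N$ and $\alpha$. Let $\lambda_1>0$ be the first Dirichlet eigenvalue of $-\Delta$ on $\Omega$ and $\varphi_1>0$ the first eigenfunction, normalized by $\int_\Omega\varphi_1=1$.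

\begin{theorem}\label{thm:main}
Let $\Omega\subset\mathbb R^N$, $N\ge1$, be a smooth bounded domain and let $\alpha>0$. There are constants $\varepsilon_0,c,C,\mu>0$ and initial values $u_0^\varepsilon\in\mathcal G$, $0<\varepsilon\le\varepsilon_0$, such that the corresponding solutions $u^\varepsilon$ satisfy
\begin{equation}\label{eq:main}
\Big|\int_\Omega u_0^\varepsilon\varphi_1\Big|\ge c\,\varepsilon^{-2/\alpha},\qquad
\|u^\varepsilon(t)\|_\infty\le C\varepsilon^{-2/\alpha}e^{-\mu t/\varepsilon^2}\quad(t\ge0).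
\end{equation}
Consequently $\|e^{t\Delta}u_0^\varepsilon\|_\infty\ge c\,e^{-\lambda_1t}\varepsilon^{-2/\alpha}$ for all $t\ge0$. So for each fixed $t>0$,
\[
\sup_{u_0\in\mathcal G}t^{1/\alpha}\|e^{t\Delta}u_0\|_\infty=\infty ,
\]
and there is no constant $M$ such that \eqref{eq:bound} holds for all $u_0\in\mathcal G$.
\end{theorem}

The same construction shows that the failure is complete in two further senses.

\begin{theorem}\label{thm:more}
Let $\Omega$ and $\alpha$ be as in Theorem~\ref{thm:main}.
\begin{itemize}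
\item[(a)] There are $0<c'\le C'$ depending only on $\Omega$ and $\alpha$ such that, for all $t\ge0$ and $R>0$,
\[
c'e^{-\lambda_1t}R\le\sup\{\|e^{t\Delta}u_0\|_\infty:\ u_0\in\mathcal G,\ \|u_0\|_\infty\le R\}\le C'e^{-\lambda_1t}R .
\]
\item[(b)] For every $h\in L^1(\Omega)$, $h\ne0$, we have $\sup_{u_0\in\mathcal G}\int_\Omega u_0h=+\infty$. In particular $\sup_{u_0\in\mathcal G}(e^{t\Delta}u_0)(x)=+\infty$ for every $t>0$ and $x\in\Omega$. Given $\Lambda>0$, both statements remain true with $\mathcal G$ replaced by the set of $u_0\in\mathcal G$ whose solution satisfies $\sup_{t\ge0}e^{\Lambda t}\|u(t)\|_\infty<\infty$.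
\end{itemize}
\end{theorem}

The upper bound in (a) holds for every $u_0\in C_0(\Omega)$ of norm at most $R$, so (a) says that restricting to global solutions lowers the largest possible size of $e^{t\Delta}u_0$ by at most a constant factor. Part (b) contrasts with the nonnegative case, where \eqref{eq:bound} at $t=1$ gives $\int_\Omega u_0\varphi_1=e^{\lambda_1}\int_\Omega(e^{\Delta}u_0)\varphi_1\le e^{\lambda_1}M$.

The mechanism is visible in a periodic model with $f(s)=s^3$, which we work out by hand in Section~\ref{sec:cases} after collecting standard facts and rescaling the problem in Section~\ref{sec:prelim}: an oscillating function with mean zero produces a nonzero mean through the nonlinearity, and one starts with the opposite mean so that the two cancel. Section~\ref{sec:calculus} proves $L^\infty$ bounds for functions of the Dirichlet Laplacian that do not depend on the size of the domain. Section~\ref{sec:LP} uses them to construct exponentially decaying solutions, Section~\ref{sec:mean} computes the slowly varying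 part of their initial values, and Section~\ref{sec:proofs} derives both theorems.

\section{The heat semigroup, small data and scaling}\label{sec:prelim}

\subsection*{Standard facts}
Let $D\subset\mathbb R^N$ be a smooth bounded domain, and let $L_D=-\Delta$ on $L^2(D)$ with domain $D(L_D)=H^2(D)\cap H^1_0(D)$. The operator $L_D$ is self-adjoint, its spectrum is a sequence of positive eigenvalues tending to infinity, and $L^2(D)$ has an orthogonal basis of eigenfunctions, which belong to $C_0(D)$. For a bounded real function $F$ on $[0,\infty)$, the operator $F(L_D)$ multiplies each eigenfunction by the value of $F$ at its eigenvalue. It is symmetric, its norm on $L^2(D)$ is at most $\sup|F|$, and $(F_1F_2)(L_D)=F_1(L_D)F_2(L_D)$. Since $D$ is bounded, $L^\infty(D)\subset L^2(D)$, so $F(L_D)g$ is defined for $g\in L^\infty(D)$. We use two properties of the heat semigroup $e^{-tL_D}$.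
\begin{itemize}
\item[(H1)] For $t>0$ it has a symmetric kernel $p_t$, so that $(e^{-tL_D}g)(x)=\int_Dp_t(x,y)g(y)\,dy$ for $g\in L^2(D)$, $x\in D$, and $0\le p_t(x,y)\le(4\pi t)^{-N/2}e^{-|x-y|^2/4t}$. In particular $\int_Dp_t(x,y)\,dy\le1$.
\item[(H2)] It is a contraction on $L^\infty(D)$, maps $L^2(D)$ into $C_0(D)$ for $t>0$, and is a strongly continuous semigroup on $C_0(D)$.
\end{itemize}
The Gaussian bound in (H1) does not depend on $D$; this is one of the two sources of uniformity in Section~\ref{sec:calculus}. For $D=\Omega$ we have $e^{-tL_\Omega}=e^{t\Delta}$, and we fix an orthogonal basis $(\varphi_j)_{j\ge1}$ of eigenfunctions with eigenvalues $\lambda_j$, starting with $\varphi_1$. The mean value theorem gives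
\begin{equation}\label{eq:lip}
|f(a)-f(a')|\le(1+\alpha)\max(|a|,|a'|)^\alpha|a-a'| .
\end{equation}

A \emph{global mild solution} on $D$ is a function $v\in C([0,\infty);C_0(D))$ such that $v(t)=e^{-tL_D}v(0)+\int_0^te^{-(t-s)L_D}f(v(s))\,ds$ for all $t\ge0$.

\begin{lemma}\label{lem:mild}
If $u$ is a global mild solution on $\Omega$, then $u(0)\in\mathcal G$ and $u$ is the solution of \eqref{eq:heat} with $u_0=u(0)$.
\end{lemma}

\begin{proof}
Let $\tilde u$ be the maximal solution, $T<T_{u_0}$, and let $R$ bound $\|u(t)\|_\infty$ and $\|\tilde u(t)\|_\infty$ on $[0,T]$. By \eqref{eq:duhamel}, (H2) and \eqref{eq:lip}, $\|u(t)-\tilde u(t)\|_\infty\le(1+\alpha)R^\alpha\int_0^t\|u(s)-\tilde u(s)\|_\infty\,ds$ on $[0,T]$, and Gronwall's inequality gives $u=\tilde u$ there. Hence $u=\tilde u$ on $[0,T_{u_0})$. Since $u$ is bounded on bounded time intervals, the blowup alternative gives $T_{u_0}=\infty$.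
\end{proof}

\begin{lemma}\label{lem:small}
Let $C'=e^{\lambda_1}\max(1,|\Omega|^{1/2})$. Then $\|e^{t\Delta}u_0\|_\infty\le C'e^{-\lambda_1t}\|u_0\|_\infty$ for $u_0\in C_0(\Omega)$ and $t\ge0$. Moreover there is $r_0>0$, depending only on $\Omega$ and $\alpha$, such that $\|u_0\|_\infty\le r_0$ implies $u_0\in\mathcal G$.
\end{lemma}

\begin{proof}
For $t\le1$ the first bound follows from (H2). By (H1), $\int_\Omega p_1(x,y)^2dy\le(4\pi)^{-N/2}\le1$, so $\|e^{\Delta}g\|_\infty\le\|g\|_2$, and for $t\ge1$
\[
\|e^{t\Delta}u_0\|_\infty\le\|e^{(t-1)\Delta}u_0\|_2\le e^{-\lambda_1(t-1)}|\Omega|^{1/2}\|u_0\|_\infty .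
\]
Choose $r_0>0$ with $(2C')^{1+\alpha}r_0^\alpha<\alpha\lambda_1$ and let $\|u_0\|_\infty\le r_0$. If $t<T_{u_0}$ and $\|u(s)\|_\infty\le2C'r_0e^{-\lambda_1s}$ on $[0,t]$, then \eqref{eq:duhamel} gives
\[
\|u(t)\|_\infty\le C'e^{-\lambda_1t}\Big(r_0+(2C'r_0)^{1+\alpha}\int_0^\infty e^{-\alpha\lambda_1s}ds\Big)<2C'r_0e^{-\lambda_1t}.
\]
The bound $\|u(s)\|_\infty\le2C'r_0e^{-\lambda_1s}$ holds strictly at $s=0$, and by the last display it holds strictly at the right end of every interval $[0,t]$ on which it holds. By continuity it holds on $[0,T_{u_0})$, and the blowup alternative gives $T_{u_0}=\infty$.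
\end{proof}

\subsection*{Scaling}
For $0<\varepsilon\le1$ let
\[
U=U_\varepsilon=\varepsilon^{-1}\Omega,\qquad L=L_{U_\varepsilon},\qquad\langle g,k\rangle=\int_Ugk .
\]
The functions $\varphi_j(\varepsilon y)$ form a basis of eigenfunctions of $L$, with eigenvalues $\varepsilon^2\lambda_j$. Hence $e^{t\Delta}[g(\cdot/\varepsilon)]=(e^{-(t/\varepsilon^2)L}g)(\cdot/\varepsilon)$ for $g\in L^2(U)$. For $h\in L^1(\Omega)$ put $h^\varepsilon(y)=\varepsilon^Nh(\varepsilon y)$, so that
\begin{equation}\label{eq:heps}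
\langle g,h^\varepsilon\rangle=\int_\Omega g(x/\varepsilon)h(x)\,dx,\qquad\|h^\varepsilon\|_{L^1(U)}=\|h\|_{L^1(\Omega)} .
\end{equation}

\begin{lemma}\label{lem:scaling}
If $v$ is a global mild solution on $U_\varepsilon$, then $u(t,x)=\varepsilon^{-2/\alpha}v(t/\varepsilon^2,x/\varepsilon)$ is the solution of \eqref{eq:heat} with $u_0=\varepsilon^{-2/\alpha}v(0,\cdot/\varepsilon)$, and $u_0\in\mathcal G$.
\end{lemma}

\begin{proof}
By homogeneity $f(u(s))=\varepsilon^{-2/\alpha-2}f(v(s/\varepsilon^2))(\cdot/\varepsilon)$. The substitution $s=\varepsilon^2\sigma$ turns the integral equation for $v$ at time $t/\varepsilon^2$ into \eqref{eq:duhamel}, and Lemma~\ref{lem:mild} applies.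
\end{proof}

With $\tau=t/\varepsilon^2$ we have $t^{1/\alpha}\|e^{t\Delta}u_0\|_\infty=\tau^{1/\alpha}\|e^{-\tau L}v(0)\|_\infty$: the left side of \eqref{eq:bound} is invariant under this scaling. In the scaled variables, \eqref{eq:main} asks for global mild solutions on the large domains $U_\varepsilon$ with
\[
\|v(t)\|_\infty\le Ce^{-\mu t},\qquad|\langle v(0),\varphi_1^\varepsilon\rangle|\ge c ,
\]
where $c,C,\mu$ do not depend on $\varepsilon$. The data may be small in $L^\infty$. What is required is decay at a fixed rate, although the lowest eigenvalue $\varepsilon^2\lambda_1$ of $L$ tends to zero and the datum has a component of fixed size along the lowest mode.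

\section{Three simple cases}\label{sec:cases}

\subsection*{Nonnegative data}
The following proof shows where the sign of $u_0$ enters \eqref{eq:bound}.

\begin{proposition}\label{prop:positive}
If $u_0\in\mathcal G$ and $u_0\ge0$, then \eqref{eq:bound} holds with $M=\alpha^{-1/\alpha}$.
\end{proposition}

\begin{proof}
The solution is nonnegative: on a short time interval, of length depending only on a bound for the norm of the datum, it is the limit of the Picard iterates of \eqref{eq:duhamel}, which are nonnegative by (H1), and one repeats this step. Fix $T>0$, $x\in\Omega$, and let $\psi(t)=(e^{(T-t)\Delta}u(t))(x)$ for $0\le t\le T$. Applying $e^{(T-t)\Delta}$ to \eqref{eq:duhamel} gives $\psi(t)=\psi(0)+\int_0^t(e^{(T-s)\Delta}u(s)^{1+\alpha})(x)\,ds$, with a continuous integrand. H\"older's inequality and $\int_\Omega p_{T-s}(x,y)\,dy\le1$ give $\psi'(s)\ge\psi(s)^{1+\alpha}$. If $\psi(0)>0$, then $\psi$ stays positive, $(\psi^{-\alpha})'\le-\alpha$, and $0<\psi(T)^{-\alpha}\le\psi(0)^{-\alpha}-\alpha T$. Thus $(e^{T\Delta}u_0)(x)=\psi(0)\le(\alpha T)^{-1/\alpha}$.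
\end{proof}

The decisive step is the lower bound of an average of $f(u)$ by $f$ of the average of $u$. When $u$ changes sign, the average of $u$ may be positive while the average of $f(u)$ is negative.

\subsection*{Symmetric oscillation}
The simplest large elements of $\mathcal G$ do satisfy \eqref{eq:bound}. Let $\Omega=(0,\pi)$, let $0<\theta\le r_0$ with $r_0$ from Lemma~\ref{lem:small}, and let $v$ be the global solution on $(0,\pi)$ with $v(0)=\theta\sin y$. Extend $v(t)$ to an odd $2\pi$-periodic function and restrict it to $(0,k\pi)=U_{1/k}$, $k\ge1$ an integer. The functions $\sin jy$ are Dirichlet eigenfunctions with eigenvalue $j^2$ on both intervals, so the extension commutes with the heat semigroups; it commutes with $f$ because $f$ is odd. The extension is therefore a global mild solution on $U_{1/k}$, and Lemma~\ref{lem:scaling} gives $u_0=\theta k^{2/\alpha}\sin kx\in\mathcal G$. These data are unbounded in $C_0(\Omega)$, but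
\[
t^{1/\alpha}\|e^{t\Delta}u_0\|_\infty=\theta(k^2t)^{1/\alpha}e^{-k^2t}\le\theta\sup_{\tau>0}\tau^{1/\alpha}e^{-\tau}.
\]
The two cases suggest a positive answer: the oscillating part of a datum is damped by the linear flow, and a slowly varying part larger than $(\alpha t)^{-1/\alpha}$ should blow up before time $t$, as for the ordinary differential equation. This guess overlooks the action of the oscillating part on the slowly varying part through $f$, which takes place long before the blowup time. In the example above that action vanishes by symmetry.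

\subsection*{A periodic model}
Take $\alpha=2$ and replace the Dirichlet problem by $v_t-v_{yy}=v^3$ on the circle $\mathbb R/2\pi\mathbb Z$. Let $S(t)$ be the heat semigroup on the circle and $Pg=\frac1{2\pi}\int_0^{2\pi}g$ the mean, so that $S(t)P=PS(t)=P$. The mean of a solution obeys $\frac d{dt}Pv=P(v^3)$. If $v$ decays exponentially, then necessarily
\begin{equation}\label{eq:modelbalance}
Pv(0)=-\int_0^\infty P(v(s)^3)\,ds .
\end{equation}
We want the right side to be nonzero. For small data $v$ is close to a linear solution, so let $w_0=\theta(\cos y+\cos2y)$ and $S(s)w_0=\theta(e^{-s}\cos y+e^{-4s}\cos2y)$. In the expansion of $(a\cos y+\beta\cos2y)^3$ the terms $\cos^3y$ and $\cos y\cos^22y$ change sign under $y\mapsto y+\pi$, and $\cos^32y$ changes sign under $y\mapsto y+\pi/2$, so they have mean zero. There remains $3a^2\beta P(\cos^2y\cos2y)=\frac34a^2\beta$, and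
\[
\int_0^\infty P\big((S(s)w_0)^3\big)\,ds=\tfrac34\theta^3\int_0^\infty e^{-6s}ds=\tfrac18\theta^3 .
\]
A single cosine gives zero; two frequencies of different parity are needed to break the symmetry $g(y+\pi)=-g(y)$.

To obtain a solution that really decays, prescribe the oscillating part $w_0$ of $v(0)$, solve forward in time for $(1-P)v$, and solve backward from $t=\infty$, where it must vanish, for $Pv$. This is the Lyapunov--Perron equation
\begin{equation}\label{eq:modelLP}
v(t)=S(t)w_0+\int_0^tS(t-s)(1-P)v(s)^3ds-\int_t^\infty P(v(s)^3)\,ds .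
\end{equation}
There is $K$ with $\|S(t)(1-P)g\|_\infty\le Ke^{-t}\|g\|_\infty$: for $t\le1$ the operator has norm at most $2$, and for $t\ge1$ at most $\sum_{k\ne0}e^{-k^2t}$. In the norm $\sup_te^t\|v(t)\|_\infty$, on the ball of radius $\rho=4\theta$, the first term of \eqref{eq:modelLP} has norm at most $\rho/2$, the two integrals together have norm at most $(\frac K2+\frac13)\rho^3$, and by \eqref{eq:lip} they have Lipschitz constant at most $3(\frac K2+\frac13)\rho^2$. For small $\theta$ the contraction principle gives a fixed point with $v(s)=S(s)w_0+O(\theta^3e^{-s})$. Subtracting $S(t)v(0)=S(t)w_0-\int_0^\infty P(v^3)\,ds$ from \eqref{eq:modelLP} shows that $v(t)=S(t)v(0)+\int_0^tS(t-s)v(s)^3ds$. Finally $v(s)^3=(S(s)w_0)^3+O(\theta^5e^{-3s})$, so \eqref{eq:modelbalance} yields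
\[
Pv(0)=-\tfrac18\theta^3+O(\theta^5)\ne0 .
\]
The nonlinear solution decays like $e^{-t}$, whereas $S(t)v(0)$ tends to the nonzero constant $Pv(0)$, so that $t^{1/2}\|S(t)v(0)\|_\infty\to\infty$.

\subsection*{What changes on $U_\varepsilon$}
On $U_\varepsilon$ the role of the constants is played by the slowly varying eigenfunctions $\varphi_j(\varepsilon y)$, which the linear flow keeps for a scaled time of order $\varepsilon^{-2}$, that is, for a time of order $1$ in the original variables. Three difficulties appear.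

First, there is no spectral gap uniform in $\varepsilon$: for $\Omega=(0,\pi)$ the eigenvalues of $L$ are $\varepsilon^2j^2$, and near the level $1$ they are about $2\varepsilon$ apart.

Second, the estimates must be made in $L^\infty$, since the data are spread over a volume of order $\varepsilon^{-N}$ and are small only in the sup norm; and spectral projections are not uniformly bounded there. For $\Omega=(0,\pi)$ the projection onto the eigenvalues in $[0,1]$ is the partial sum operator of order $\lfloor1/\varepsilon\rfloor$ of the sine series, whose norm on $L^\infty$ is unbounded like the Lebesgue constants of Fourier series. Both difficulties are resolved by replacing $P$ with $\chi(L)$ for a smooth cutoff $\chi$: the step from \eqref{eq:modelLP} to the integral equation turns out to need only the identity $\chi+(1-\chi)=1$, not $\chi^2=\chi$.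

Third, the cosines must be cut off near $\partial U_\varepsilon$, and for general $\alpha$ the mean of $f(a\cos y+\beta\cos2y)$ must be shown to be nonzero without an expansion.

\section{Functions of the Dirichlet Laplacian on $L^\infty$}\label{sec:calculus}

From now on $C,C_1,C_2,C_3$ denote constants that never depend on $\varepsilon$ or on the amplitude $\theta$ introduced below; the value of $C$ may change from line to line.

On $\mathbb R^N$ the operator $F(-\Delta)$ is a convolution, and it is bounded on $L^\infty$ when its kernel is integrable. On $U$ there is no Fourier transform in space. The substitute is to write a function of $\sqrt L$ as a superposition of the wave operators $\cos(\tau\sqrt L)$, which have norm at most $1$ on $L^2(U)$ and propagate supports with speed at most $1$, whatever the domain. This gives $L^2$ decay of the kernel away from the diagonal, and such decay implies integrability.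

\begin{lemma}[Finite propagation speed]\label{lem:speed}
Let $x\in\mathbb R^N$, $r>0$, and let $h\in L^2(U)$ vanish a.e.\ outside the ball $B(x,r)$. Then $\cos(\tau\sqrt L)h=0$ a.e.\ on $\{y\in U:|y-x|>r+|\tau|\}$ for every $\tau\in\mathbb R$.
\end{lemma}

\begin{proof}
Since $C_c^\infty(U\cap B(x,r))$ is dense in $L^2(U\cap B(x,r))$ and $\cos(\tau\sqrt L)$ is continuous on $L^2(U)$, we may take $h\in C_c^\infty(U\cap B(x,r))$; by evenness we may take $\tau\ge0$. Then $h\in D(L^k)$ for all $k$, so its coefficients in the eigenfunction expansion decay faster than any power of the eigenvalue, and $w(\tau)=\cos(\tau\sqrt L)h$ belongs to $C^\infty(\mathbb R;D(L))$. It satisfies $w_{\tau\tau}=\Delta w$, $w(0)=h$, $w_\tau(0)=0$, and $w_\tau(\tau)\in H_0^1(U)$. Let $\psi$ be smooth and nondecreasing, with $\psi=0$ on $(-\infty,r]$, $\psi>0$ on $(r,\infty)$ and $\psi=1$ on $[r+1,\infty)$. For $\tau\ge0$ consider the energy outside the cone,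
\[
E(\tau)=\frac12\int_U\psi(|y-x|-\tau)\,(w_\tau^2+|\nabla w|^2)\,dy .
\]
The weight vanishes for $|y-x|\le r$, so it is smooth in $y$, and its product with $w_\tau$ lies in $H^1_0(U)$. Hence, with $\psi,\psi'$ evaluated at $|y-x|-\tau$, integration by parts produces no boundary term:
\[
\int_U\psi\,w_\tau\Delta w=-\int_U\psi\,\nabla w_\tau\cdot\nabla w-\int_U\psi'\,w_\tau\,\frac{y-x}{|y-x|}\cdot\nabla w .
\]
Therefore
\[
E'(\tau)=-\frac12\int_U\psi'\,(w_\tau^2+|\nabla w|^2)-\int_U\psi'\,w_\tau\,\frac{y-x}{|y-x|}\cdot\nabla w\le0 ,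
\]
because $\psi'\ge0$ and $|w_\tau||\nabla w|\le\frac12(w_\tau^2+|\nabla w|^2)$. Since $E\ge0$ and $E(0)=0$, we get $E\equiv0$ on $[0,\infty)$, so $w_\tau(\sigma)=0$ a.e.\ on $\{|y-x|>r+\sigma\}$ for $\sigma\ge0$. On $\{|y-x|>r+\tau\}$ both terms of $w(\tau)=h+\int_0^\tau w_\tau(\sigma)\,d\sigma$ vanish.
\end{proof}

To pass from $L^2$ bounds to a bound at a point $x$, we split off a factor $e^{-L}$, whose kernel $p_1(x,\cdot)$ is concentrated near $x$ by (H1).

\begin{lemma}\label{lem:multiplier}
Let $H$ be an even real Schwartz function on $\mathbb R$ and $F(\lambda)=e^{-\lambda}H(\sqrt\lambda)$ for $\lambda\ge0$. Then for $g\in L^\infty(U)$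
\[
\|F(L)g\|_\infty\le C\|H\|_*\|g\|_\infty,\qquad\|H\|_*=\sum_{k=0}^{N+3}\|H^{(k)}\|_{L^1(\mathbb R)},
\]
where $C$ depends only on $N$.
\end{lemma}

\begin{proof}
Fix $x\in U$. Since $F(L)g=e^{-L}H(\sqrt L)g$ and $H(\sqrt L)$ is symmetric,
\[
(F(L)g)(x)=\langle p_1(x,\cdot),H(\sqrt L)g\rangle=\langle K_x,g\rangle,\qquad K_x=H(\sqrt L)\,p_1(x,\cdot)\in L^2(U),
\]
and it suffices to show $\|K_x\|_{L^1(U)}\le C\|H\|_*$.

Let $A_k=\{y\in U:k\le|y-x|<k+1\}$, $k\ge0$, so that $|A_k|\le C(k+1)^{N-1}$, and let $h_k=p_1(x,\cdot)1_{A_k}$. By (H1), $\|h_k\|_2\le C(k+1)^{(N-1)/2}e^{-k^2/4}\le Ce^{-k^2/8}$, and $p_1(x,\cdot)=\sum_kh_k$ in $L^2(U)$. Let $\hat H(\tau)=\int_{\mathbb R}H(\xi)e^{-i\tau\xi}d\xi$. As $H$ is even, Fourier inversion reads $H(\xi)=\frac1{2\pi}\int\hat H(\tau)\cos(\tau\xi)\,d\tau$, and applying this to each eigenfunction gives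
\[
H(\sqrt L)h_k=\frac1{2\pi}\int_{\mathbb R}\hat H(\tau)\cos(\tau\sqrt L)h_k\,d\tau ,
\]
with absolute convergence in $L^2(U)$. Let $R\ge0$ and $m=N+1$. The function $h_k$ vanishes outside $B(x,k+1)$, so by Lemma~\ref{lem:speed} the times $|\tau|<R-k-1$ contribute nothing on $\{|y-x|\ge R\}$. Hence
\[
\|H(\sqrt L)h_k\|_{L^2(|y-x|\ge R)}\le\frac{\|h_k\|_2}{2\pi}\int_{|\tau|\ge R-k-1}|\hat H(\tau)|\,d\tau\le\frac{Ce^{-k^2/8}\,\|(1+|\tau|)^m\hat H\|_{L^1}}{(1+(R-k-1)_+)^m}.
\]
Integrating by parts up to $N+3$ times gives $(1+|\tau|)^{N+3}|\hat H(\tau)|\le C\|H\|_*$, so $\|(1+|\tau|)^m\hat H\|_{L^1}\le C\|H\|_*$. With $a=(R-k-1)_+$ we have $1+R\le a+k+2\le(1+a)(k+2)$. Summing over $k$,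
\[
\|K_x\|_{L^2(|y-x|\ge R)}\le C(1+R)^{-m}\|H\|_*\sum_{k\ge0}(k+2)^me^{-k^2/8}\le C(1+R)^{-m}\|H\|_* .
\]
By the Cauchy--Schwarz inequality on each shell $A_j$,
\[
\|K_x\|_{L^1(U)}\le\sum_{j\ge0}|A_j|^{1/2}\|K_x\|_{L^2(|y-x|\ge j)}\le C\|H\|_*\sum_{j\ge0}(j+1)^{-(N+3)/2}\le C\|H\|_* .\qedhere
\]
\end{proof}

\subsection*{The cutoff and the rates}
Let $\chi$ equal $1$ on $[0,1]$ and vanish on $[b,\infty)$ for some $b>1$. In the analog of \eqref{eq:modelLP}, the forward integral contains $e^{-tL}(1-\chi(L))$, which we can bound on $L^\infty$ by $Ce^{-\mu t}$ for any $\mu<1$; so $\mu$ is the decay rate to expect for $v$. The backward integral contains $e^{tL}\chi(L)$, which grows at most like $e^{b't}$ for any $b'>b$, applied to $f(v)$, which decays at the rate $(1+\alpha)\mu$. We therefore need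
\[
\mu<1<b<b'<(1+\alpha)\mu .
\]
There is room for this chain exactly because $\alpha>0$: the superlinearity of $f$ replaces the spectral gap. We fix
\begin{equation}\label{eq:params}
b=1+\frac\alpha4,\qquad b'=1+\frac\alpha2,\qquad\mu=\frac{1+\frac{3\alpha}4}{1+\alpha}\in\Big(\frac34,1\Big),
\end{equation}
so that $(1+\alpha)\mu-b'=\frac\alpha4$ and $(1+\alpha)\mu\ge1$, and we fix $\chi\in C_c^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi=1$ on $[0,1]$ and $\chi=0$ outside $(-1,b)$. For $t\in\mathbb R$, $e^{tL}\chi(L)$ denotes the function $\lambda\mapsto e^{t\lambda}\chi(\lambda)$ of $L$.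

\begin{lemma}\label{lem:rates}
In the norm of operators on $L^\infty(U)$:
\begin{itemize}
\item[(i)] for each real $F\in C_c^\infty(\mathbb R)$, $\|F(L)\|\le C_F$ with $C_F$ independent of $\varepsilon$;
\item[(ii)] there is $C_1\ge1$, depending only on $N$, $\alpha$ and $\chi$, such that for all $t\ge0$
\[
\|e^{tL}\chi(L)\|\le C_1e^{b't},\qquad\|e^{-tL}(1-\chi(L))\|\le C_1e^{-\mu t}.
\]
\end{itemize}
\end{lemma}

\begin{proof}
(i) Apply Lemma~\ref{lem:multiplier} with $H(\xi)=e^{\xi^2}F(\xi^2)$, which is even, smooth and compactly supported.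

(ii) The $k$-th derivative of $e^{a\xi^2}$ is $e^{a\xi^2}$ times a polynomial of degree at most $k$ in each of $a$ and $\xi$, so it is bounded by $C_k(1+|a|)^k(1+|\xi|)^ke^{a\xi^2}$. For the first bound take $H(\xi)=e^{(1+t)\xi^2}\chi(\xi^2)$, supported in $\xi^2\le b$. Then $\|H\|_*\le C(1+t)^{N+3}e^{bt}\le Ce^{b't}$, since $b<b'$. For the second bound and $t\le2$, the norm is at most $1+\|\chi(L)\|\le C\le Ce^2e^{-\mu t}$ by (H2) and (i). For $t\ge2$ take the Schwartz function $H(\xi)=e^{-(t-1)\xi^2}(1-\chi(\xi^2))$, supported in $|\xi|\ge1$. There $(t-1)\xi^2\ge(t-2)+\xi^2$, so $|H^{(k)}(\xi)|\le C(1+t)^k(1+|\xi|)^ke^{-(t-2)}e^{-\xi^2}$ for $k\le N+3$, and $\|H\|_*\le C(1+t)^{N+3}e^{-t}\le Ce^{-\mu t}$, since $\mu<1$.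
\end{proof}

For fixed $\varepsilon$ let $V\subset C_0(U)$ be the finite-dimensional space spanned by the eigenfunctions of $L$ with eigenvalue less than $b$. The operator $e^{tL}\chi(L)$ maps $L^\infty(U)$ boundedly into $V$ and depends continuously on $t\in\mathbb R$ in operator norm, and $e^{-tL}e^{sL}\chi(L)=e^{(s-t)L}\chi(L)$ for $t\ge0$, $s\in\mathbb R$. We use $V$ only for qualitative statements, so its dependence on $\varepsilon$ is harmless.

\section{Exponentially decaying solutions on the dilated domain}\label{sec:LP}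

\begin{proposition}\label{prop:LP}
Let $C_2=C_1(\frac1{\alpha\mu}+\frac4\alpha)$ and let $\theta_0\in(0,1]$ satisfy $(1+\alpha)C_2(4C_1\theta_0)^\alpha\le\frac12$. Let $0<\varepsilon\le1$, $0<\theta\le\theta_0$, $\rho=4C_1\theta$, and let $q\in C_0(U)$ with $\|q\|_\infty\le2\theta$. Put $w_0=(1-\chi(L))q$. Then $\|e^{-tL}w_0\|_\infty\le\frac\rho2e^{-\mu t}$, and there is a global mild solution $v$ on $U$ with
\begin{equation}\label{eq:LPbounds}
\|v(t)\|_\infty\le\rho e^{-\mu t},\qquad\|v(t)-e^{-tL}w_0\|_\infty\le C_2\rho^{1+\alpha}e^{-\mu t}\qquad(t\ge0).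
\end{equation}
\end{proposition}

\begin{proof}
We have $w_0=q-\chi(L)q\in C_0(U)$, and the bound on $e^{-tL}w_0$ is Lemma~\ref{lem:rates}(ii). Let $X$ be the space of $v\in C([0,\infty);C_0(U))$ with $\|v\|_X=\sup_{t\ge0}e^{\mu t}\|v(t)\|_\infty<\infty$. It is a Banach space, since $v\mapsto e^{\mu t}v$ is an isometry onto the space of bounded continuous functions $[0,\infty)\to C_0(U)$. For $v\in X$ define
\[
\Phi(v)(t)=e^{-tL}w_0+\int_0^te^{-(t-s)L}(1-\chi(L))f(v(s))\,ds-\int_t^\infty e^{(s-t)L}\chi(L)f(v(s))\,ds .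
\]

\emph{Continuity in $t$.} Since $f(0)=0$ and \eqref{eq:lip} holds, $s\mapsto f(v(s))$ is continuous with values in $C_0(U)$, and so is $s\mapsto f(v(s))-\chi(L)f(v(s))$. By the strong continuity in (H2), the first two terms of $\Phi(v)$ lie in $C([0,\infty);C_0(U))$. The function $s\mapsto e^{sL}\chi(L)f(v(s))$ is continuous with values in $V$, and its norm is at most $C_1\|v\|_X^{1+\alpha}e^{b's-(1+\alpha)\mu s}=C_1\|v\|_X^{1+\alpha}e^{-\alpha s/4}$. So its integral over $[t,\infty)$ converges absolutely in $V$ and is continuous in $t$; the last integral in $\Phi(v)(t)$ is $e^{-tL}$ applied to it, hence also continuous with values in $V\subset C_0(U)$.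

\emph{Estimates.} Let $\|v\|_X,\|\tilde v\|_X\le\rho$. Then $\|f(v(s))\|_\infty\le\rho^{1+\alpha}e^{-(1+\alpha)\mu s}$, and \eqref{eq:lip} gives $\|f(v(s))-f(\tilde v(s))\|_\infty\le(1+\alpha)\rho^\alpha\|v-\tilde v\|_Xe^{-(1+\alpha)\mu s}$. By \eqref{eq:params},
\[
\int_0^te^{-\mu(t-s)}e^{-(1+\alpha)\mu s}ds\le\frac{e^{-\mu t}}{\alpha\mu},\qquad\int_t^\infty e^{b'(s-t)}e^{-(1+\alpha)\mu s}ds=\frac4\alpha e^{-(1+\alpha)\mu t}\le\frac4\alpha e^{-\mu t}.
\]
With Lemma~\ref{lem:rates}(ii), and writing $\ell(t)=e^{-tL}w_0$, we obtain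
\[
\|\Phi(v)-\ell\|_X\le C_2\rho^{1+\alpha},\qquad\|\Phi(v)-\Phi(\tilde v)\|_X\le(1+\alpha)C_2\rho^\alpha\|v-\tilde v\|_X .
\]
Since $(1+\alpha)C_2\rho^\alpha\le\frac12$, we have $\|\Phi(v)\|_X\le\frac\rho2+\frac\rho{2(1+\alpha)}\le\rho$, and $\Phi$ is a contraction of the closed ball of radius $\rho$ in $X$ into itself. Its fixed point $v$ satisfies \eqref{eq:LPbounds}.

\emph{The fixed point is a mild solution.} At $t=0$, $v(0)=w_0-\int_0^\infty e^{sL}\chi(L)f(v(s))\,ds$, so
\[
e^{-tL}v(0)=e^{-tL}w_0-\int_0^\infty e^{(s-t)L}\chi(L)f(v(s))\,ds .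
\]
Subtract this from $v(t)=\Phi(v)(t)$. The integrals over $[t,\infty)$ cancel, and
\[
v(t)-e^{-tL}v(0)=\int_0^te^{-(t-s)L}\big[(1-\chi(L))+\chi(L)\big]f(v(s))\,ds=\int_0^te^{-(t-s)L}f(v(s))\,ds .\qedhere
\]
\end{proof}

The constants $C_1,C_2,\theta_0$ do not depend on $\varepsilon$ or $q$. The next lemma is the counterpart of \eqref{eq:modelbalance}: tested against a slowly varying function, the datum of a rapidly decaying solution is minus the total contribution of the nonlinearity.

\begin{lemma}\label{lem:balance}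
For $0<\varepsilon\le1$ let $v=v^\varepsilon$ be a global mild solution on $U_\varepsilon$ with $\|v(t)\|_\infty\le\rho e^{-\mu t}$, where $\rho$ does not depend on $\varepsilon$. Then for every $h\in L^1(\Omega)$
\[
D_\varepsilon(h):=\langle v(0),h^\varepsilon\rangle+\int_0^\infty\langle f(v(s)),h^\varepsilon\rangle\,ds\longrightarrow0\qquad(\varepsilon\to0).
\]
\end{lemma}

\begin{proof}
Since $(1+\alpha)\mu\ge1$, we have $\|f(v(s))\|_\infty\le\rho^{1+\alpha}e^{-s}$, and \eqref{eq:heps} gives $|D_\varepsilon(h)|\le(\rho+\rho^{1+\alpha})\|h\|_{L^1(\Omega)}$. The span of the $\varphi_j$ is dense in $L^2(\Omega)$, hence in $L^1(\Omega)$ because $\Omega$ is bounded. As the linear functionals $D_\varepsilon$ are uniformly bounded on $L^1(\Omega)$, it suffices to treat $h=\varphi_j$. Then $h^\varepsilon$ is an eigenfunction of $L$ with eigenvalue $\delta=\varepsilon^2\lambda_j$; let $\varepsilon$ be so small that $\delta\le\frac12$. Pairing the integral equation with $h^\varepsilon$ and multiplying by $e^{\delta t}$,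
\[
e^{\delta t}\langle v(t),h^\varepsilon\rangle=\langle v(0),h^\varepsilon\rangle+\int_0^te^{\delta s}\langle f(v(s)),h^\varepsilon\rangle\,ds .
\]
The left side tends to $0$ as $t\to\infty$ because $\delta<\mu$. Thus $D_\varepsilon(h)=-\int_0^\infty(e^{\delta s}-1)\langle f(v(s)),h^\varepsilon\rangle\,ds$, and
\[
|D_\varepsilon(h)|\le\rho^{1+\alpha}\|h\|_{L^1}\int_0^\infty(e^{\delta s}-1)e^{-s}ds=\rho^{1+\alpha}\|h\|_{L^1}\frac\delta{1-\delta}\longrightarrow0 .\qedhere
\]
\end{proof}

\section{The slowly varying part of the initial value}\label{sec:mean}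

We now choose $q$ so that the integral in Lemma~\ref{lem:balance} can be computed to leading order. Fix $\kappa>0$ with $\kappa^2>b$ and $\zeta\in C_c^\infty(\Omega)$ with $0\le\zeta\le1$. For $0<\theta\le\theta_0$ let
\begin{equation}\label{eq:q}
q(y)=\theta\,\zeta(\varepsilon y)\,(\cos\kappa y_1+\cos2\kappa y_1)\in C_c^\infty(U),\qquad w_0=(1-\chi(L))q .
\end{equation}
This is the datum of the periodic model, multiplied by a slowly varying envelope that vanishes near $\partial U$. The condition $\kappa^2>b$ places both frequencies outside the support of $\chi$, so that $1-\chi(L)$ almost fixes $q$; for $4\kappa^2<1$ it would instead almost annihilate $q$, by the argument below applied to each cosine. Put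
\[
G(s,r)=e^{-\kappa^2s}\cos r+e^{-4\kappa^2s}\cos2r,\qquad z(s,y)=\theta\,\zeta(\varepsilon y)\,G(s,\kappa y_1).
\]

\begin{lemma}\label{lem:linear}
There is $C$, depending on $\zeta$ and $\kappa$, such that $\|\chi(L)q\|_\infty\le C\varepsilon$ and $\|e^{-sL}w_0-z(s)\|_\infty\le C\varepsilon$ for all $s\ge0$.
\end{lemma}

\begin{proof}
For $j=1,2$ let $q_j(y)=\theta\zeta(\varepsilon y)\cos(j\kappa y_1)\in D(L)$. It is an approximate eigenfunction:
\[
r_j:=(L-j^2\kappa^2)q_j=\theta\big[2\varepsilon j\kappa\,(\partial_1\zeta)(\varepsilon y)\sin(j\kappa y_1)-\varepsilon^2(\Delta\zeta)(\varepsilon y)\cos(j\kappa y_1)\big],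
\]
so $\|r_j\|_\infty\le C\varepsilon$. Since $\chi$ is supported in $[-1,b]$ and $j^2\kappa^2>b$, the function $F_j(\lambda)=\chi(\lambda)/(\lambda-j^2\kappa^2)$ belongs to $C_c^\infty(\mathbb R)$, and $\chi(L)q_j=F_j(L)r_j$. Lemma~\ref{lem:rates}(i) gives the first claim. Next, $\sigma\mapsto e^{-j^2\kappa^2\sigma}e^{-(s-\sigma)L}q_j$ is $C^1$ on $[0,s]$ with values in $L^2(U)$, with derivative $e^{-j^2\kappa^2\sigma}e^{-(s-\sigma)L}r_j$. Integrating and using (H2) and $j^2\kappa^2>1$,
\[
\|e^{-j^2\kappa^2s}q_j-e^{-sL}q_j\|_\infty\le\|r_j\|_\infty\int_0^se^{-j^2\kappa^2\sigma}d\sigma\le C\varepsilon .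
\]
As $z(s)=\sum_je^{-j^2\kappa^2s}q_j$, this gives $\|e^{-sL}q-z(s)\|_\infty\le C\varepsilon$, and $\|e^{-sL}\chi(L)q\|_\infty\le C\varepsilon$ by the first claim.
\end{proof}

The quantity that replaces $P((S(s)w_0)^3)$ is
\[
m(s)=\frac1{2\pi}\int_0^{2\pi}f(G(s,r))\,dr .
\]
For $\alpha=2$ the computation of Section~\ref{sec:cases} gives $m(s)=\frac34e^{-6\kappa^2s}$. In general the reason for positivity is the asymmetry of the profile: $\cos r+\cos2r$ has mean zero, maximum $2$ and minimum $-\frac98$, and $f$ gives more weight to large values. The proof makes this precise with two symmetrizations.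

\begin{lemma}\label{lem:positive}
For $a,\beta>0$, $J:=\int_0^{2\pi}f(a\cos r+\beta\cos2r)\,dr>0$. Consequently $m(s)>0$ for all $s\ge0$, and $B:=\int_0^\infty m(s)\,ds\in(0,\infty)$ depends only on $\alpha$ and $\kappa$.
\end{lemma}

\begin{proof}
Let $g(Y,A)=f(Y+A)+f(Y-A)$. It is even in $A$, and odd in $Y$ because $f$ is odd. For $Y,A>0$,
\[
\partial_Ag(Y,A)=(1+\alpha)\big(|Y+A|^\alpha-|Y-A|^\alpha\big)>0,
\]
so $g(Y,\cdot)$ is strictly increasing on $[0,\infty)$ when $Y>0$. The shift $r\mapsto r+\pi$ changes the sign of $\cos r$ and fixes $\cos2r$; adding $J$ to its shifted form gives $2J=\int_0^{2\pi}g(\beta\cos2r,a|\cos r|)\,dr$. Let $E_\pm=\{r\in\mathbb R/2\pi\mathbb Z:\pm\cos2r>0\}$; together these sets cover the circle up to four points. The shift $r\mapsto r+\frac\pi2$ maps $E_+$ onto $E_-$, changes the sign of $\cos2r$ and turns $|\cos r|$ into $|\sin r|$. Hence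
\[
2J=\int_{E_+}\big[g(\beta\cos2r,a|\cos r|)-g(\beta\cos2r,a|\sin r|)\big]\,dr>0,
\]
because $|\cos r|>|\sin r|$ on $E_+$. The function $m$ is continuous, and $|G(s,r)|\le2e^{-\kappa^2s}$ gives $m(s)\le2^{1+\alpha}e^{-(1+\alpha)\kappa^2s}$, so $B$ is finite.
\end{proof}

\begin{lemma}\label{lem:average}
For $h\in L^1(\Omega)$ and each $s\ge0$, $\langle f(e^{-sL}w_0),h^\varepsilon\rangle\to\theta^{1+\alpha}m(s)\int_\Omega\zeta^{1+\alpha}h$ as $\varepsilon\to0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:linear} and \eqref{eq:lip}, $\|f(e^{-sL}w_0)-f(z(s))\|_\infty\le C\varepsilon$, so by \eqref{eq:heps} we may replace $e^{-sL}w_0$ by $z(s)$. Since $\theta\zeta\ge0$, homogeneity of $f$ and \eqref{eq:heps} give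
\[
\langle f(z(s)),h^\varepsilon\rangle=\theta^{1+\alpha}\int_\Omega k(x)\,\Pi(\kappa x_1/\varepsilon)\,dx,\qquad k=\zeta^{1+\alpha}h\in L^1(\Omega),\quad\Pi(r)=f(G(s,r)).
\]
The function $\Pi$ is continuous and $2\pi$-periodic with mean $m(s)$. Given $\eta>0$, let $Q$ be a trigonometric polynomial with $\|\Pi-Q\|_\infty\le\eta$; its constant term differs from $m(s)$ by at most $\eta$. For an integer $n\ne0$, $\int_\Omega k(x)e^{in\kappa x_1/\varepsilon}dx\to0$ by the Riemann--Lebesgue lemma. Hence $\limsup_{\varepsilon\to0}|\int_\Omega k\,\Pi(\kappa x_1/\varepsilon)\,dx-m(s)\int_\Omega k|\le2\eta\|k\|_{L^1}$, and $\eta$ is arbitrary.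
\end{proof}

Let $v=v^\varepsilon$ be the solution given by Proposition~\ref{prop:LP} for the function $q$ in \eqref{eq:q}, which satisfies $\|q\|_\infty\le2\theta$, and let $v_0=v(0)$.

\begin{proposition}\label{prop:limit}
Let $C_3=(1+\alpha)C_2(4C_1)^{1+2\alpha}$. For $0<\theta\le\theta_0$ and $h\in L^1(\Omega)$,
\[
\limsup_{\varepsilon\to0}\Big|\langle v_0,h^\varepsilon\rangle+\theta^{1+\alpha}B\int_\Omega\zeta^{1+\alpha}h\Big|\le C_3\theta^{1+2\alpha}\|h\|_{L^1(\Omega)} .
\]
\end{proposition}

\begin{proof}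
By Lemma~\ref{lem:balance}, $\langle v_0,h^\varepsilon\rangle=-\int_0^\infty\langle f(v(s)),h^\varepsilon\rangle\,ds+o(1)$. Both $v(s)$ and $e^{-sL}w_0$ are bounded by $\rho e^{-\mu s}$, so \eqref{eq:lip} and \eqref{eq:LPbounds} give
\[
\|f(v(s))-f(e^{-sL}w_0)\|_\infty\le(1+\alpha)\rho^\alpha e^{-\alpha\mu s}\,C_2\rho^{1+\alpha}e^{-\mu s}\le C_3\theta^{1+2\alpha}e^{-s}.
\]
Replacing $f(v(s))$ by $f(e^{-sL}w_0)$ in the integral therefore costs at most $C_3\theta^{1+2\alpha}\|h\|_{L^1}$. Finally $|\langle f(e^{-sL}w_0),h^\varepsilon\rangle|\le\rho^{1+\alpha}e^{-s}\|h\|_{L^1}$, so Lemma~\ref{lem:average} and dominated convergence give $\int_0^\infty\langle f(e^{-sL}w_0),h^\varepsilon\rangle\,ds\to\theta^{1+\alpha}B\int_\Omega\zeta^{1+\alpha}h$.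
\end{proof}

The main term is of order $\theta^{1+\alpha}$ and the error of order $\theta^{1+2\alpha}$, with constants independent of $\theta$. So we first fix a small $\theta$ and then let $\varepsilon\to0$.

\begin{corollary}\label{cor:data}
Let $h\in L^1(\Omega)$ and $\zeta\in C_c^\infty(\Omega)$, $0\le\zeta\le1$, satisfy $A:=\int_\Omega\zeta^{1+\alpha}h\ne0$. Then there are $\varepsilon_0\in(0,1]$, $c,C>0$ and $u_0^\varepsilon\in\mathcal G$, $0<\varepsilon\le\varepsilon_0$, whose solutions $u^\varepsilon$ satisfy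
\[
\Big|\int_\Omega u_0^\varepsilon h\Big|\ge c\,\varepsilon^{-2/\alpha},\qquad\|u^\varepsilon(t)\|_\infty\le C\varepsilon^{-2/\alpha}e^{-\mu t/\varepsilon^2}\quad(t\ge0).
\]
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:positive}, $B>0$, so we can fix $\theta\in(0,\theta_0]$ with $C_3\theta^\alpha\|h\|_{L^1}\le\frac12B|A|$. By Proposition~\ref{prop:limit} there is $\varepsilon_0\in(0,1]$ such that $|\langle v_0,h^\varepsilon\rangle+\theta^{1+\alpha}BA|\le\frac34\theta^{1+\alpha}B|A|$ for $\varepsilon\le\varepsilon_0$, and then $|\langle v_0,h^\varepsilon\rangle|\ge c:=\frac14\theta^{1+\alpha}B|A|$. Let $u_0^\varepsilon(x)=\varepsilon^{-2/\alpha}v_0(x/\varepsilon)$. By Lemma~\ref{lem:scaling}, $u_0^\varepsilon\in\mathcal G$ and $u^\varepsilon(t,x)=\varepsilon^{-2/\alpha}v(t/\varepsilon^2,x/\varepsilon)$, so \eqref{eq:LPbounds} gives the decay estimate with $C=4C_1\theta$. By \eqref{eq:heps}, $\int_\Omega u_0^\varepsilon h=\varepsilon^{-2/\alpha}\langle v_0,h^\varepsilon\rangle$.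
\end{proof}

\begin{remark}
By \eqref{eq:LPbounds} at $t=0$ and Lemma~\ref{lem:linear},
\[
\varepsilon^{2/\alpha}u_0^\varepsilon(x)=\theta\zeta(x)\big(\cos(\kappa x_1/\varepsilon)+\cos(2\kappa x_1/\varepsilon)\big)+O(\theta^{1+\alpha})+O(\varepsilon)
\]
uniformly in $x$. The leading term tends to zero weakly as $\varepsilon\to0$. The mean sits in the correction $O(\theta^{1+\alpha})$, which by Proposition~\ref{prop:limit} acts on a fixed $h$ like $-\theta^{1+\alpha}B\zeta^{1+\alpha}$, up to $O(\theta^{1+2\alpha})$.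
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $h=\varphi_1$ and any $\zeta\in C_c^\infty(\Omega)$ with $0\le\zeta\le1$, $\zeta\not\equiv0$. Then $A=\int_\Omega\zeta^{1+\alpha}\varphi_1>0$, and Corollary~\ref{cor:data} gives \eqref{eq:main}. Since $\varphi_1>0$, $\int_\Omega\varphi_1=1$ and $e^{t\Delta}$ is symmetric with $e^{t\Delta}\varphi_1=e^{-\lambda_1t}\varphi_1$,
\[
\|e^{t\Delta}u_0^\varepsilon\|_\infty\ge\Big|\int_\Omega(e^{t\Delta}u_0^\varepsilon)\varphi_1\Big|=e^{-\lambda_1t}\Big|\int_\Omega u_0^\varepsilon\varphi_1\Big|\ge c\,e^{-\lambda_1t}\varepsilon^{-2/\alpha}.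
\]
For fixed $t>0$ the right side tends to infinity as $\varepsilon\to0$, which gives the last two statements.
\end{proof}

By Proposition~\ref{prop:positive}, applied to $u_0^\varepsilon$ and to $-u_0^\varepsilon$ at $t=1$, the data $u_0^\varepsilon$ change sign as soon as $c\,e^{-\lambda_1}\varepsilon^{-2/\alpha}>\alpha^{-1/\alpha}$.

\begin{proof}[Proof of Theorem~\ref{thm:more}\,\textup{(a)}]
Let $\Theta_t(R)$ be the supremum in the statement; it is nondecreasing in $R$. The upper bound is Lemma~\ref{lem:small}. For the lower bound let $c,C,\varepsilon_0$ be as in Theorem~\ref{thm:main}; with $\chi,\kappa,\zeta$ chosen once and for all for the given $\Omega$ and $\alpha$, these constants depend only on $\Omega$ and $\alpha$. Let $R_0=C\varepsilon_0^{-2/\alpha}$ and let $r_0$ be as in Lemma~\ref{lem:small}.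

If $R\ge R_0$, there is $\varepsilon\in(0,\varepsilon_0]$ with $C\varepsilon^{-2/\alpha}=R$; here we use that the data exist for every $\varepsilon\in(0,\varepsilon_0]$. Then $\|u_0^\varepsilon\|_\infty\le R$ by \eqref{eq:main} at $t=0$, and $\Theta_t(R)\ge c\,e^{-\lambda_1t}\varepsilon^{-2/\alpha}=\frac cCe^{-\lambda_1t}R$. If $R\le r_0$, then $u_0=R\varphi_1/\|\varphi_1\|_\infty$ lies in $\mathcal G$ and gives $\Theta_t(R)\ge e^{-\lambda_1t}R$. If $r_0<R<R_0$, monotonicity gives $\Theta_t(R)\ge\Theta_t(r_0)\ge e^{-\lambda_1t}r_0\ge\frac{r_0}{R_0}e^{-\lambda_1t}R$. So the lower bound holds with $c'=\min(1,c/C,r_0/R_0)$, and $c'\le1\le C'$.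
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}\,\textup{(b)}]
Let $0\ne h\in L^1(\Omega)$. There is $\zeta\in C_c^\infty(\Omega)$, $0\le\zeta\le1$, with $\int_\Omega\zeta^{1+\alpha}h\ne0$. Otherwise, for each ball $D$ with closure in $\Omega$, a sequence of such $\zeta$ converging pointwise to $1_D$ would give $\int_Dh=0$ by dominated convergence, and the Lebesgue differentiation theorem would give $h=0$ a.e. For this $\zeta$, Corollary~\ref{cor:data} provides $u_0^\varepsilon\in\mathcal G$ with $|\int_\Omega u_0^\varepsilon h|\ge c\,\varepsilon^{-2/\alpha}\to\infty$. Since $f$ is odd, $-u^\varepsilon$ is the solution with datum $-u_0^\varepsilon\in\mathcal G$, so $\sup_{u_0\in\mathcal G}\int_\Omega u_0h=+\infty$.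

For $t>0$ and $x\in\Omega$ let $h=p_t(x,\cdot)$ be the heat kernel of $\Omega$. By (H1), $h\in L^1(\Omega)$ and $\int_\Omega u_0h=(e^{t\Delta}u_0)(x)$, and $h\ne0$ because $\int_\Omega h\varphi_1=e^{-\lambda_1t}\varphi_1(x)>0$. This gives the pointwise statement. Finally, given $\Lambda>0$, the decay estimate of Corollary~\ref{cor:data} shows that $\sup_{t\ge0}e^{\Lambda t}\|{\pm u^\varepsilon(t)}\|_\infty<\infty$ as soon as $\mu/\varepsilon^2\ge\Lambda$. Only arbitrarily small $\varepsilon$ are needed above, so both statements hold for the smaller set.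
\end{proof}

\begin{remark}
The form of $f$ enters in three ways: homogeneity gives the scaling in Lemma~\ref{lem:scaling} and the factor $\theta^{1+\alpha}\zeta^{1+\alpha}$ in Lemma~\ref{lem:average}; oddness and the strict monotonicity of $f'$ in $|s|$ give Lemma~\ref{lem:positive}; and $\alpha>0$ gives the ordering of the rates in \eqref{eq:params} and the gain $\theta^\alpha$ in Proposition~\ref{prop:limit}. No upper bound on $\alpha$ appears because all nonlinear estimates are made in $L^\infty$. The domain enters only through the well-posedness theory and the standard facts of Section~\ref{sec:prelim}; no symmetry of $\Omega$ is used.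
\end{remark}

\begin{thebibliography}{9}

\bibitem{SP}
\emph{Structural properties of the set},
\texttt{https://www.ljll.math.upmc.fr/\textasciitilde cazenave/85.pdf}.

\end{thebibliography}
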